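\title{Two-factors with long cycles in claw-free graphs}

\begin{abstract}
We prove that every claw-free graph $G$ with minimum degree $\delta(G)\ge 4$ has a 2-factor in which every cycle has at least $\lceil(\delta(G)+1)/2\rceil$ vertices. The bound is best possible for every $\delta\ge 4$, and the hypothesis $\delta\ge4$ cannot be replaced by $\delta\ge 3$. The proof passes to Ryj\'a\v{c}ek's closure, which turns $G$ into the line graph of a triangle-free graph $H$, and then distributes the edges of $H$ among stars and closed trails by means of an even subgraph of $H$ and an orientation of the remaining edges.
\end{abstract}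

\section{Introduction}\label{sec:intro}

Graphs in this paper are finite and simple unless they are called multigraphs. A graph is \emph{claw-free} if it has no induced subgraph isomorphic to the claw $K_{1,3}$; equivalently, among any three neighbors of a vertex some two are adjacent. A \emph{2-factor} of $G$ is a spanning subgraph in which every component is a cycle, and we call it \emph{$m$-long} if each of its cycles has at least $m$ vertices. A Hamiltonian cycle is a 2-factor with one cycle, so the length of the shortest cycle is one measure of how far a 2-factor is from being Hamiltonian. How long can the shortest cycle be made, in terms of the minimum degree $\delta(G)$?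

Three results are known; we state them for orientation and do not use them. Every claw-free graph with $\delta(G)\ge4$ has a 2-factor. Every 2-connected claw-free graph with $\delta(G)\ge3$ has a $\delta(G)$-long 2-factor. Every claw-free graph with $\delta(G)\ge4$ has a $\lceil(\delta(G)-1)/2\rceil$-long 2-factor. The problem we consider, which comes from \cite{source}, is whether the last bound can be raised by one:
\begin{quote}
Does every claw-free graph $G$ with $\delta(G)\ge 4$ have a 2-factor in which every cycle has at least $\lceil(\delta(G)+1)/2\rceil$ vertices?
\end{quote}

Line graphs show why the answer should be close to $\delta/2$. The \emph{line graph} $L(H)$ has the edges of $H$ as vertices, two being adjacent when they share an end. It is claw-free, since among three edges that meet an edge $uv$ two share the end $u$ or two share the end $v$. The edges of $H$ at a vertex $v$ form a clique $K(v)$ of $L(H)$ with $d(v)$ vertices, where $d$ is the degree in $H$, and the vertex $uv$ of $L(H)$ has degree $d(u)+d(v)-2$. When $H$ is a tree, every cycle of $L(H)$ lies inside one clique $K(v)$ (Lemma~\ref{lem:tree}). If $uv$ has degree $\delta$ in $L(H)$ and $d(u),d(v)$ are as equal as possible, then $uv$ lies on no cycle longer than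 $\lceil\delta/2\rceil+1$, and this is the first guess for the answer. For even $\delta$ it equals $\lceil(\delta+1)/2\rceil$. For odd $\delta$ it is larger by one, and it is too optimistic: the vertex $uv$ can serve only one of the cliques $K(u)$ and $K(v)$, and this competition costs one more vertex. The bound in the problem turns out to be the truth.

\begin{theorem}\label{thm:main}
Let $m\ge3$. Every claw-free graph $G$ with $\delta(G)\ge 2m-2$ has a 2-factor in which every cycle has at least $m$ vertices. In particular, every claw-free graph $G$ with $\delta(G)\ge4$ has a 2-factor in which every cycle has at least $\lceil(\delta(G)+1)/2\rceil$ vertices.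
\end{theorem}

The second sentence follows from the first: if $m=\lceil(\delta(G)+1)/2\rceil$, then $\delta(G)\in\{2m-2,2m-1\}$, and $\delta(G)\ge4$ gives $m\ge 3$.

The second theorem contains a strengthening and the sharpness statements. Its part (a) refers to Ryj\'a\v{c}ek's closure $\operatorname{cl}(G)$, a claw-free graph obtained from $G$ by adding edges; it is recalled in Section~\ref{sec:closure}.

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] If $G$ is claw-free and $\delta(\operatorname{cl}(G))\ge4$, then $G$ has a 2-factor in which every cycle has at least $\lceil(\delta(\operatorname{cl}(G))+1)/2\rceil$ vertices.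
\item[(b)] For every $\delta\ge 4$ there is a connected claw-free graph of minimum degree exactly $\delta$ in which every 2-factor has a cycle with at most $\lceil(\delta+1)/2\rceil$ vertices.
\item[(c)] There is a connected claw-free graph of minimum degree $3$ with no 2-factor.
\end{itemize}
\end{theorem}

Section~\ref{sec:trees} treats line graphs of trees, which supply the extremal graphs and show the rule by which edges are distributed among cliques. Section~\ref{sec:rule} states this rule for a general graph $H$, Section~\ref{sec:even} constructs the even subgraph and the orientation that the rule needs, and Section~\ref{sec:closure} reduces claw-free graphs to line graphs of triangle-free graphs.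

\medskip\noindent\textbf{Conventions.} We write $N(x)$ for the set of neighbors of $x$, $G[S]$ for the subgraph induced by $S$, and $e(T)$ for the number of edges of $T$. A multigraph may have parallel edges and loops, and a loop adds $2$ to the degree of its vertex. A \emph{bridge} is an edge that lies on no cycle; equivalently, its deletion disconnects its component. An \emph{even subgraph} $X$ of $H$ is a set of edges that meets every vertex an even number $d_X(v)$ of times; $V(X)$ is the set of vertices with $d_X(v)>0$, and the components of $X$ are those of the graph $(V(X),X)$. By Euler's theorem, a connected multigraph with all degrees even has a closed trail that uses every edge exactly once (an \emph{Euler tour}). In an oriented graph, $d^+(v)$ and $d^-(v)$ are the out-degree and the in-degree. Finally, $\delta(L(H))\ge 2m-2$ means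
\begin{equation}\label{eq:sum}
d(u)+d(v)\ge 2m\qquad\text{for every edge } uv \text{ of } H .
\end{equation}

\section{Line graphs of trees}\label{sec:trees}

\begin{lemma}\label{lem:tree}
If $H$ is a tree, then every cycle of $L(H)$ is contained in $K(v)$ for some vertex $v$ of $H$.
\end{lemma}

\begin{proof}
Let $Z$ be a cycle of $L(H)$. Its vertices are edges of $H$, consecutive ones share an end, and so they form a subtree $S$ of $H$. Let $e$ be an edge of $S$. Edges in different components of $H-e$ are not adjacent in $L(H)$, and $Z-e$ is a path in $L(H)$, so all other edges of $S$ lie in one component of $H-e$. Hence $S$ contains no path with three edges, because its middle edge would have edges of $S$ on both sides. A tree without such a path is a star.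
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b) and (c)]
Let $\delta\ge3$ and $m=\lceil(\delta+1)/2\rceil$. Define a tree $H_\delta$ as follows. Start with the path $uv$ if $\delta$ is even and with the path $u'uvv'$ if $\delta$ is odd. Join each vertex of the path to $m-1$ new vertices, called \emph{hubs}, and join each hub to $\delta$ new leaves (Figure~\ref{fig:trees}). The graph $L(H_\delta)$ is connected and claw-free.

Hubs have degree $\delta+1$, ends of the path have degree $m$, and inner vertices of the path have degree $m+1$. The degree sum of an edge is therefore $\delta+2$ for a leaf edge and at least $m+\delta+1>\delta+2$ for an edge from the path to a hub. If $\delta=2m-2$, the sum for $uv$ is $2m=\delta+2$. If $\delta=2m-1$, the sum is $2m+1=\delta+2$ for $uu'$ and $vv'$, and $2m+2$ for $uv$. The minimum is $\delta+2$, so $L(H_\delta)$ has minimum degree exactly $\delta$.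

Let $\delta$ be even. By Lemma~\ref{lem:tree}, the cycle of a 2-factor through the vertex $uv$ lies in $K(u)$ or in $K(v)$, and so it has at most $m$ vertices.

Let $\delta$ be odd, and suppose that $L(H_\delta)$ has an $(m+1)$-long 2-factor. By symmetry we may assume that its cycle $Z$ through $uv$ lies in $K(u)$. Let $Z'$ be its cycle through $vv'$. If $Z'$ lies in $K(v')$, it has at most $m$ vertices. Otherwise $Z'$ lies in $K(v)$. Then $Z'\neq Z$ because $K(u)\cap K(v)=\{uv\}$, so $Z'$ avoids $uv$ and has at most $d(v)-1=m$ vertices. Both cases contradict the assumption, so every 2-factor has a cycle with at most $m$ vertices.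

This proves (b). For $\delta=3$ we have $m=2$; every 2-factor is $3$-long, so $L(H_3)$ has none. This proves (c).
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[o/.style={circle,draw,fill=white,inner sep=1.4pt},
 b/.style={circle,draw,fill=black,inner sep=1.4pt}]
\draw (0.6,0) -- (3,0);
\foreach \x/\y in {0/0.6,1.2/0.6,2.4/3,3.6/3}{
  \draw (\y,0) -- (\x,-0.9);
  \foreach \s in {-0.42,-0.14,0.14,0.42}{\draw (\x,-0.9) -- +(\s,-0.8) node[o]{};}
  \node[b] at (\x,-0.9) {};}
\node[b,label=above:$u$] at (0.6,0) {};
\node[o,label=above:$v$] at (3,0) {};
\begin{scope}[xshift=5.4cm]
\draw (0,0) -- (3.3,0);
\foreach \x/\y in {0/u',1.1/u,2.2/v,3.3/v'}{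
  \draw (\x,0) -- (\x,-0.9);
  \foreach \s in {-0.3,0,0.3}{\draw (\x,-0.9) -- +(\s,-0.8) node[o]{};}
  \node[o] at (\x,-0.9) {};
  \node[o,label=above:$\y$] at (\x,0) {};}
\end{scope}
\end{tikzpicture}
\caption{Left: the tree $H_4$. Its line graph has minimum degree $4$, and every 2-factor covers $uv$ by a triangle. One 2-factor comes from stars centered at the filled vertices: all three edges at $u$, the four leaf edges at each hub below $u$, and all five edges at each hub below $v$. Right: the tree $H_3$, whose line graph has minimum degree $3$ and no 2-factor.}
\label{fig:trees}
\end{figure}

Now consider the positive statement for a tree $H$ satisfying \eqref{eq:sum} with $m\ge 3$. By Lemma~\ref{lem:tree} we must give every edge to one of its ends so that each vertex receives either no edge or at least $m$ edges; a vertex that receives edges will be called \emph{on}, and its edges form a clique of $L(H)$, which has a spanning cycle. Root $H$ and orient all edges away from the root. Let every on vertex take all its out-edges. A vertex has at most one in-edge, so it loses at most one edge. Thus a vertex of degree at least $m+1$ can always be on. A vertex of degree at most $m-1$ can never be on, but by \eqref{eq:sum} all its neighbors have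 degree at least $m+1$ and absorb its edges. The delicate vertices are those of degree exactly $m$. Such a vertex can be on only if it receives all its edges, so of two adjacent ones exactly one must be on. We decide from the root downward: a vertex of degree $m$ is on exactly when it is the root or its parent is off.

\begin{example}\label{ex:H4}
Take $H_4$ with $m=3$ and root $u$. The root has degree $3$, is on, and takes its three edges. Its child $v$ has degree $3$ and has lost the edge $uv$, so it is off. The two hubs below $u$ have lost one edge each and keep four. The two hubs below $v$ take the edges that $v$ does not use and have five each. Leaves are off and have no out-edges. The $21$ vertices of $L(H_4)$ are covered by cycles of lengths $3,4,4,5,5$.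
\end{example}

\section{Stars, trails and the on/off rule}\label{sec:rule}

When $H$ has cycles, the edges cannot always be oriented with all in-degrees at most one (the in-degrees sum to $e(H)$), but $L(H)$ has a second kind of cycle, which follows a closed trail of $H$ and picks up edges that touch it.

\begin{lemma}\label{lem:classes}
Let $m\ge3$. Suppose that $E(H)$ is partitioned into classes with at least $m$ edges each, and that every class is of one of two types:
\begin{itemize}
\item[(S)] a set of edges with a common end;
\item[(T)] a set $E(T)\cup A$, where $T$ is a nonempty connected even subgraph of $H$ and every edge of $A$ has an end in $V(T)$.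
\end{itemize}
Then $L(H)$ has an $m$-long 2-factor.
\end{lemma}

\begin{proof}
It suffices to list each class in a cyclic order in which consecutive edges share an end, because a class has at least $m\geq 3$ elements and so the list is a cycle of $L(H)$. For type (S) any order will do. For type (T), assume $A\cap E(T)=\emptyset$ and let $e_1,\dots,e_s$ be an Euler tour of $T$, where $e_i$ and $e_{i+1}$ (indices modulo $s$) meet at the vertex $v_i$. Every vertex of $T$ occurs among $v_1,\dots,v_s$. For each edge of $A$ choose an index $i$ such that $v_i$ is one of its ends, and insert the edges with index $i$, in any order, between $e_i$ and $e_{i+1}$. All these edges, and $e_i$ and $e_{i+1}$, contain $v_i$.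
\end{proof}

The next proposition extends the rule for trees. The components of an even subgraph $X$ act as vertices that are on from the start; condition (O3) says that they receive enough edges, and (O1), (O2) say that the vertices outside $X$ behave as in a rooted tree. A rooted tree satisfies all three conditions with $X=\emptyset$.

\begin{proposition}\label{prop:onoff}
Let $m\ge3$ and let $H$ satisfy \eqref{eq:sum}. Let $X$ be an even subgraph of $H$, possibly empty, let $U=V(H)\setminus V(X)$, and let the edges of $E(H)\setminus X$ be oriented. Suppose that
\begin{itemize}
\item[(O1)] $H[U]$ is a forest;
\item[(O2)] every vertex of $U$ has in-degree at most $1$;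
\item[(O3)] every component $T$ of $X$ satisfies $e(T)+\sum_{v\in V(T)}d^+(v)\ge m$.
\end{itemize}
Then $L(H)$ has an $m$-long 2-factor.
\end{proposition}

\begin{proof}
By (O1) there is no directed cycle inside $U$, so $U$ can be ordered in such a way that every edge inside $U$ points from an earlier vertex to a later one. In this order we declare each $u\in U$ to be \emph{on} or \emph{off}. Call $u$ \emph{blocked} if it has an in-edge whose tail lies in $V(X)$ or is an on vertex. Then
\begin{itemize}
\item a vertex $u$ that is not blocked is on if and only if $d(u)\ge m$;
\item a blocked vertex $u$ is on if and only if $d(u)\ge m+1$.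
\end{itemize}
Every off vertex has degree at most $m$. Call a vertex \emph{active} if it lies in $V(X)$ or is on.

Every oriented edge $t\to h$ has an active end. Indeed, suppose that $t$ is off and $h\in U$. By (O2), $t\to h$ is the only in-edge of $h$, so $h$ is not blocked. By \eqref{eq:sum}, $d(h)\ge 2m-d(t)\ge m$. Hence $h$ is on.

Assign each oriented edge $t\to h$ to $t$ if $t$ is active and to $h$ otherwise. For each component $T$ of $X$, form a class from $E(T)$ and the edges assigned to vertices of $T$. For each on vertex, form a class from the edges assigned to it. These classes partition $E(H)$ and are of types (T) and (S). The class of $T$ contains $E(T)$ and all out-edges of vertices of $T$, so it has at least $m$ edges by (O3). Let $u$ be on. No edge at $u$ is in $X$, and $u$ receives all its out-edges. If $u$ is blocked, (O2) shows that it receives $d(u)-1\ge m$ edges. If $u$ is not blocked, its in-edge, if there is one, comes from an off vertex and is assigned to $u$, so $u$ receives all $d(u)\ge m$ edges. Lemma~\ref{lem:classes} completes the proof.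
\end{proof}

\begin{remark}
For $m=2$ the assignment still produces stars with at least $m$ edges, but a star with two edges gives no cycle of $L(H)$. The tree $H_3$, which satisfies \eqref{eq:sum} with $m=2$, shows that this cannot be repaired.
\end{remark}

\section{The even subgraph and the orientation}\label{sec:even}

To apply Proposition~\ref{prop:onoff} we need an even subgraph $X$ that leaves out only vertices whose in-degree can be kept at most one. In a bridgeless graph one can arrange that only vertices of degree $2$ are left out. We derive this from Petersen's theorem: \emph{every bridgeless cubic multigraph has a 2-factor}, that is, a spanning subgraph with all degrees equal to $2$ (two parallel edges count as a cycle).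

\begin{lemma}\label{lem:even}
Every connected bridgeless graph $Q$ with at least one edge has a nonempty even subgraph $X$ such that $V(X)$ contains every vertex of degree at least $3$.
\end{lemma}

\begin{proof}
All degrees in $Q$ are at least $2$. If they all equal $2$, then $Q$ is a cycle and we take $X=E(Q)$. So assume that some vertex has degree at least $3$. We make $Q$ cubic by splitting the vertices of large degree and suppressing those of degree $2$; the point is to create no bridge.

\emph{Splitting.} Let $R$ be a connected bridgeless graph, initially $R=Q$, and let $v$ have degree $d\ge4$ in $R$. Choose two edges $e_1,e_2$ at $v$ that go to different components of $R-v$ if $R-v$ is disconnected, and arbitrarily otherwise. Replace $v$ by two vertices $v',v''$ joined by a \emph{new edge} $f$, attach $e_1,e_2$ to $v'$, and attach the other $d-2$ edges to $v''$. Call the result $R'$. Contracting $f$ gives back $R$, so $R'$ is connected. If $R'-e$ were disconnected for an edge $e\ne f$, then contracting $f$ would leave it disconnected and $e$ would be a bridge of $R$. It remains to see that $f$ is not a bridge. If $R-v$ is connected, then $R'-f$ is connected, because both $v'$ and $v''$ have neighbors in $R-v$. Otherwise let $B$ be the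 component of $R-v$ that $e_1$ enters. Since $e_1$ is not a bridge, another edge $e$ joins $v$ to $B$, and $e\ne e_2$ by the choice of $e_2$. So $e$ is attached to $v''$, and $e_1,f,e$ together with a path in $B$ form a cycle through $f$.

The new vertices have degrees $3$ and $d-1\ge 3$, so $\sum_w\max(d_R(w)-3,0)$ drops by one. The process ends with a connected bridgeless graph $Q^*$ with all degrees in $\{2,3\}$. Each vertex $v$ with $d_Q(v)\ge3$ has become a set $S_v$ of vertices of degree $3$, and the new edges form a spanning tree on each $S_v$: replacing a vertex of a tree by an edge and distributing its tree edges among the two ends gives a tree.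

\emph{Suppressing.} Since $Q^*$ is connected and is not a cycle, its edges split into paths whose ends have degree $3$ and whose inner vertices have degree $2$. The two ends of such a path are distinct, since otherwise the third edge at the common end would be a bridge. Replace each path by a single edge. The result is a cubic multigraph without loops, and it is bridgeless because every path lies on a cycle of $Q^*$. Take a 2-factor and replace its edges by the corresponding paths. This gives an even subgraph $X^*$ of $Q^*$ with degree $2$ at every vertex of degree $3$.

\emph{Contracting.} Let $X$ consist of the edges of $X^*$ that are not new, regarded as edges of $Q$. If $d_Q(v)=2$, then $d_X(v)=d_{X^*}(v)$ is even. If $d_Q(v)\ge3$, then $d_X(v)=2|S_v|-2j$, where $j$ is the number of new edges of $X^*$ inside $S_v$. The tree on $S_v$ has $|S_v|-1$ edges, so $j\le|S_v|-1$ and $d_X(v)$ is even and positive. In particular $X$ is nonempty.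
\end{proof}

The lemma fails in the presence of bridges, as $K_{1,3}$ shows. We therefore apply it to the pieces that remain when the bridges of $H$ are deleted, and we orient the bridges as in a rooted tree. For the edges that join vertices of $X$ to each other we want every vertex to get about half of them as out-edges.

\begin{lemma}\label{lem:balanced}
Every multigraph $M$ has an orientation with $|d^+(v)-d^-(v)|\le1$, and hence $d^+(v)\ge(d_M(v)-1)/2$, at every vertex $v$.
\end{lemma}

\begin{proof}
The number of vertices of odd degree is even. Join all of them to one new vertex; now all degrees are even. Orient each component along an Euler tour, so that $d^+=d^-$ everywhere, and delete the new vertex.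
\end{proof}

\begin{proposition}\label{prop:line}
Let $m\ge3$ and let $H$ be a connected triangle-free graph satisfying \eqref{eq:sum}. Then $L(H)$ has an $m$-long 2-factor.
\end{proposition}

\begin{proof}
We construct $X$ and an orientation satisfying (O1)--(O3).

\medskip\noindent\emph{Pieces and the subgraph $X$.}
Delete all bridges of $H$ and call the components of the remaining graph \emph{pieces}. A cycle of $H$ contains no bridge, so it lies in one piece. Hence a piece is either a single vertex (a \emph{trivial} piece) or a connected bridgeless graph with edges. The ends of a bridge lie in different pieces, and contracting each piece to a vertex turns $H$ into a tree whose edges are the bridges. In each nontrivial piece $Q$ choose $X_Q$ as in Lemma~\ref{lem:even}. Let $X$ be the union of the $X_Q$ and let $U=V(H)\setminus V(X)$.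

Let $Q$ be a nontrivial piece and $U_Q=U\cap V(Q)$. The vertices of $U_Q$ have degree exactly $2$ in $Q$. A cycle inside $U_Q$ would therefore be a component of $Q$, hence all of $Q$, which is impossible because $V(X_Q)\neq\emptyset$. Since every cycle of $H[U]$ would lie in some $U_Q$, this proves (O1). It also shows that each component of $Q[U_Q]$ is a path $u_1\dots u_k$ with $k\geq 1$, that exactly two further edges $xu_1$ and $u_kx'$ of $Q$ leave this path, and that $x,x'\in V(X_Q)$. We call $xu_1\dots u_kx'$ an \emph{ear} of $Q$, with \emph{end-edges} $xu_1$ and $u_kx'$; the case $x=x'$ is allowed. Every edge of $Q$ is an edge of $X_Q$, or a \emph{chord} (an edge outside $X_Q$ with both ends in $V(X_Q)$), or an edge of exactly one ear.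

\medskip\noindent\emph{The orientation.}
Choose a root piece and orient all bridges away from it. Every other piece $Q$ is entered by exactly one bridge, its \emph{parent bridge}, with head $a_Q\in V(Q)$, and all other bridges at vertices of $Q$ point out of $Q$.

Inside a nontrivial piece $Q$ the natural choice is to direct each ear from one end to the other, which gives each inner vertex one in-edge. This violates (O2) at one place only: if $a_Q$ exists and lies in $U$, it already has the parent bridge as an in-edge. In that case let $P_Q$ be the ear containing $a_Q$, and orient its edges away from $a_Q$ in both directions; the price is that both end-edges of $P_Q$ point into $V(X_Q)$. In all other cases $P_Q$ is not defined. Let $M_Q$ be the multigraph on $V(X_Q)$ whose edges are the chords of $Q$ together with one edge $xx'$, possibly a loop, for each ear from $x$ to $x'$ other than $P_Q$. Orient $M_Q$ by Lemma~\ref{lem:balanced}, orient the chords accordingly, and direct each ear other than $P_Q$ along its length in the direction of its edge in $M_Q$. All edges of $E(H)\setminus X$ are now oriented.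

\medskip\noindent\emph{Condition} (O2).
Let $u\in U$. If $u$ is a trivial piece, or if $u=a_Q$ for a nontrivial piece $Q$, then the only possible in-edge of $u$ is the parent bridge. Otherwise $u$ is an inner vertex of an ear and $u\neq a_Q$. Then exactly one of its two ear edges is an in-edge, and all bridges at $u$ are out-edges.

\medskip\noindent\emph{Condition} (O3).
Let $T$ be a component of $X$, contained in the piece $Q$. For $v\in V(X_Q)$ let $p(v)\in\{0,1\}$ be the number of parent bridges with head $v$, let $b(v)$ be the number of other bridges at $v$, and let $q(v)$ be the number of end-edges of $P_Q$ at $v$, with $q(v)=0$ if $P_Q$ is not defined. The chords at $v$ and the end-edges at $v$ of ears other than $P_Q$ correspond to the ends of edges of $M_Q$ at $v$, with the same directions. Therefore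
\[
d(v)=d_X(v)+p(v)+q(v)+b(v)+d_{M_Q}(v),\qquad d^+(v)\ge b(v)+\frac{d_{M_Q}(v)-1}{2}.
\]
Since $b(v)\ge b(v)/2$, it follows that
\begin{equation}\label{eq:vertex}
\frac{d_X(v)}{2}+d^+(v)\ \ge\ \frac{d_X(v)+b(v)+d_{M_Q}(v)-1}{2}=\frac{d(v)-1-p(v)-q(v)}{2}.
\end{equation}
The sum of $p(v)+q(v)$ over $V(X_Q)$ is $0$ if $Q$ is the root, $1$ if $a_Q\in V(X)$, and $2$ if $a_Q\in U$; so it is at most $2$.

All degrees in $T$ are at least $2$, so $T$ contains a cycle, and this cycle has length at least $4$ because $H$ is triangle-free. Hence $T$ has two disjoint edges. Let $W$ be the set of their four ends; by \eqref{eq:sum}, $\sum_{v\in W}d(v)\ge4m$. Dropping the nonnegative terms with $v\notin W$ and using \eqref{eq:vertex} on $W$, we obtain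
\[
e(T)+\sum_{v\in V(T)}d^+(v)=\sum_{v\in V(T)}\Bigl(\frac{d_X(v)}{2}+d^+(v)\Bigr)\ \ge\ \frac{4m-4-2}{2}=2m-3\ \ge\ m,
\]
where the last inequality is $m\ge3$. Proposition~\ref{prop:onoff} now applies.
\end{proof}

\begin{remark}
Triangle-freeness enters only in the last count. If $T$ were a triangle, \eqref{eq:sum} would give only $\sum_{v\in V(T)} d(v)\ge3m$, and the same count would yield $(3m-5)/2$, which is less than $m$ for $m\le4$.
\end{remark}

\section{The closure}\label{sec:closure}

Let $G$ be claw-free. A vertex $x$ is \emph{eligible} if $G[N(x)]$ is connected and not complete. The \emph{local completion} $G'_x$ is obtained from $G$ by adding all missing edges inside $N(x)$.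

\begin{theorem}[Ryj\'a\v{c}ek \cite{ryj}]\label{thm:ryj}
Let $G$ be claw-free. If $x$ is eligible, then $G'_x$ is claw-free. Repeating local completions until no eligible vertex remains gives a graph $\operatorname{cl}(G)$ that does not depend on the choices made. Moreover, $\operatorname{cl}(G)=L(H)$ for a triangle-free graph $H$, and the longest cycles of $G$ and of $\operatorname{cl}(G)$ have the same length.
\end{theorem}

For example, let $G$ be the wheel formed by a 5-cycle and a center $x$ adjacent to all its vertices. It is claw-free, $x$ is eligible, and $\operatorname{cl}(G)=G'_x=K_6$. Here $\delta(G)=3$ and $\delta(\operatorname{cl}(G))=5$, so Theorem~\ref{thm:sharp}(a) applies to $G$ although Theorem~\ref{thm:main} does not.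

We use the statement on longest cycles in the following form:
\begin{itemize}
\item[(R)] \emph{if $x$ is eligible in the claw-free graph $J$ and $J'_x$ is Hamiltonian, then $J$ is Hamiltonian.}
\end{itemize}
Indeed, $J'_x$ is a spanning subgraph of $\operatorname{cl}(J)$, because the sequence of completions may start with $x$. So $\operatorname{cl}(J)$ has a cycle of length $|V(J)|$, and then so does $J$.

Fact (R) handles one cycle, and a 2-factor has many. Two difficulties arise when we pull a 2-factor of $G'_x$ back to $G$. The added edges may be spread over several cycles. And even if they all lie on the cycle $C$ through $x$, we can apply (R) to $G[V(C)]$ only if the neighborhood of $x$ is still connected in this subgraph. Both difficulties disappear for a 2-factor with the fewest cycles, because each failure allows two cycles to be merged, and merging never shortens a cycle.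

\begin{lemma}\label{lem:closure}
Let $G$ be claw-free, let $x$ be eligible, and let $m\ge3$. If $G'_x$ has an $m$-long 2-factor, then so does $G$. Consequently $G$ has an $m$-long 2-factor if and only if $\operatorname{cl}(G)$ has one.
\end{lemma}

\begin{proof}
Let $G'=G'_x$, $N=N_G(x)$ and $K=N\cup\{x\}$. Then $K$ is a clique of $G'$, the neighborhood of $x$ in $G'$ is $N$, and every edge of $G'$ with an end outside $K$ is an edge of $G$. An edge with both ends in $K$ is a \emph{$K$-edge}. The symbol $\sim$ denotes adjacency in $G$, and $\{c;p,q,r\}$ denotes a potential claw with center $c$.

Call an $m$-long 2-factor of $G'$ \emph{minimal} if it has the fewest cycles among all $m$-long 2-factors of $G'$. Replacing a cycle of a minimal 2-factor by another cycle of $G'$ on the same vertex set gives a minimal 2-factor. Replacing two of its cycles by one cycle of $G'$ on the union of their vertex sets (\emph{merging}) would give an $m$-long 2-factor with fewer cycles, and is therefore impossible.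

\medskip\noindent\emph{Step 1: in a minimal 2-factor at most one cycle contains $K$-edges.}
If $ab$ and $cd$ are $K$-edges on different cycles, replacing them by $ac$ and $bd$ merges the two cycles.

\medskip
Fix a minimal 2-factor $F$ and a direction on each of its cycles; $z^+$ and $z^-$ denote the successor and the predecessor of $z$. Let $C$ be the cycle through $x$. The edge $xx^+$ is a $K$-edge, so by Step~1 the other cycles have no $K$-edges and are cycles of $G$. Let $y\in N\setminus V(C)$. Then $y^+,y^-\notin K$, so $y^+$ and $y^-$ are neighbors of $y$ in $G$ that are not adjacent to $x$. Since $\{y;x,y^-,y^+\}$ is not a claw,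
\begin{equation}\label{eq:skip}
y^-\sim y^+\qquad\text{for every } y\in N\setminus V(C).
\end{equation}

\medskip\noindent\emph{Step 2: for every $a\in N\cap V(C)$ there is a cycle $C^a$ of $G'$ with vertex set $V(C)$ that contains the edge $xa$.}
If $xa\in E(C)$, take $C^a=C$. Otherwise $x,x^-,x^+,a$ are four distinct vertices of $C$. Suppose first that some $z\in\{a^-,a^+\}$ lies in $K$; note that $z\ne x$. Remove $x$ from $C$ and join $x^-$ to $x^+$, which is possible since both lie in $K$. The edge $az$ is still present, and we replace it by the path $axz$. Suppose next that $a^-,a^+\notin K$. Then $a\sim a^-,a^+$, and $x$ is adjacent to neither, so $a^-\sim a^+$ because $\{a;x,a^-,a^+\}$ is not a claw. Remove $a$ from $C$ and join $a^-$ to $a^+$. The edge $xx^+$ is still present, and we replace it by the path $xax^+$, whose vertices lie in $K$.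

\medskip\noindent\emph{Step 3: if $y\in N\setminus V(C)$, $z\in\{y^-,y^+\}$ and $a\in N\cap V(C)$, then $z\not\sim a$.}
Let $D$ be the cycle of $F$ through $y$ and suppose that $z\sim a$. The paths $C^a-xa$ and $D-yz$ together with the edges $xy$ and $az$ form a cycle on $V(C)\cup V(D)$. This merges $C$ and $D$.

\medskip\noindent\emph{Step 4: $G[N\cap V(C)]$ is connected.}
Suppose not. Since $G$ is claw-free, $N$ contains no three pairwise nonadjacent vertices, so $G[N\cap V(C)]$ has exactly two components, with vertex sets $A_1$ and $A_2$. Since $x$ is eligible, $G[N]$ is connected. Let $a_1y_1\dots y_ra_2$ be a shortest path in $G[N]$ from $A_1$ to $A_2$. It is induced, $r\ge1$, and its inner vertices lie outside $A_1\cup A_2$, hence in $N\setminus V(C)$. If $r\ge3$, its first, third and fifth vertices are pairwise nonadjacent. So $r\le2$.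

Let $r=1$. The vertex $y_1$ is adjacent in $G$ to $a_1,a_2,y_1^+$. We have $a_1\not\sim a_2$, and $y_1^+\not\sim a_1,a_2$ by Step~3. So $\{y_1;a_1,a_2,y_1^+\}$ is a claw, a contradiction.

Let $r=2$. The vertex $y_1$ is adjacent to $a_1,y_2,y_1^+$, which are distinct because $y_1^+\notin K$. We have $a_1\not\sim y_2$ because the path is induced, and $y_1^+\not\sim a_1$ by Step~3. Since $\{y_1;a_1,y_2,y_1^+\}$ is not a claw, $y_1^+\sim y_2$. The same argument for $\{y_2;a_2,y_1,y_2^+\}$ gives $y_2^+\sim y_1$. If $y_1$ and $y_2$ lie on different cycles of $F$, then replacing $y_1y_1^+$ and $y_2y_2^+$ by $y_1y_2^+$ and $y_2y_1^+$ merges these cycles. So they lie on the same cycle $D\ne C$. They are not consecutive on $D$, which has no $K$-edge, and so $D$ has at least four vertices. Remove $y_1$ from $D$ and join $y_1^-$ to $y_1^+$ using \eqref{eq:skip}. The edge $y_2y_2^+$ is still present, and we replace it by the path $y_2y_1y_2^+$. The new cycle $D'$ has vertex set $V(D)$ and contains the $K$-edge $y_1y_2$. Replacing $D$ by $D'$ gives a minimal 2-factor in which both $C$ and $D'$ contain $K$-edges, contrary to Step~1.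

\medskip\noindent\emph{Conclusion.}
Let $J=G[V(C)]$. It is claw-free, $N_J(x)=N\cap V(C)$, and $G'[V(C)]$ arises from $J$ by adding all missing edges inside $N_J(x)$. If no edge is missing, then $C$ is a Hamiltonian cycle of $J$. Otherwise $x$ is eligible in $J$ by Step~4, the cycle $C$ is a Hamiltonian cycle of $J'_x=G'[V(C)]$, and $J$ is Hamiltonian by (R). Replacing $C$ by a Hamiltonian cycle of $J$ turns $F$ into an $m$-long 2-factor of $G$.

For the last assertion, apply the first one backward along the sequence of completions from $G$ to $\operatorname{cl}(G)$; all graphs in the sequence are claw-free by Theorem~\ref{thm:ryj}. The converse holds because $G$ is a spanning subgraph of $\operatorname{cl}(G)$.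
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Each component of $G$ satisfies the hypotheses, so we may assume that $G$ is connected. Since $G$ is a spanning subgraph of $\operatorname{cl}(G)$, the closure is connected and has minimum degree at least $2m-2$. By Theorem~\ref{thm:ryj}, $\operatorname{cl}(G)=L(H)$ with $H$ triangle-free. We may delete the isolated vertices of $H$. Then $H$ is connected, because edges in different components of $H$ lie in different components of $L(H)$, and $H$ satisfies \eqref{eq:sum}. By Proposition~\ref{prop:line}, $\operatorname{cl}(G)$ has an $m$-long 2-factor, and by Lemma~\ref{lem:closure} so does $G$.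
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Let $m=\lceil(\delta(\operatorname{cl}(G))+1)/2\rceil\ge3$. The graph $\operatorname{cl}(G)$ is claw-free, so it has an $m$-long 2-factor by Theorem~\ref{thm:main}. By Lemma~\ref{lem:closure}, so does $G$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{A 2-factor in which each cycle has long length in claw-free graphs},
\texttt{http://www.math.cst.nihon-u.ac.jp/\%7Eyosimoto/paper/RoChiYo.pdf}.

\bibitem{ryj}
Ryj\'a\v{c}ek, \emph{On a closure concept in claw-free graphs}, J. Combin. Theory Ser. B \textbf{70} (1997).

\end{thebibliography}
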